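
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Simple eigenvalues of Hermitian matrices on a tree\\ and vertices of degree two}


\begin{abstract}
For a tree $T$, let $U(T)$ be the least number of simple eigenvalues of a Hermitian matrix whose graph is $T$, and let $D_2(T)$ be the number of vertices of degree $2$. We prove the conjecture that $U(T)\le 2+D_2(T)$ for every tree. More precisely, every tree on at least two vertices carries a real symmetric matrix in which each non-leaf vertex $v$ contributes its own eigenvalue of multiplicity $\deg(v)-1$, the only other eigenvalues being the smallest and the largest, both simple. The matrix is built by growing the tree from a star: clusters of leaves are attached with edge weight zero, where the required spectrum is evident, and the implicit function theorem makes the weights positive. The same method realizes many further multiplicity lists. We also give trees with equality, and one without.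
\end{abstract}

\section{The question and the answer}

Let $T$ be a tree with vertex set $V$, $|V|=n$. Let $\mathcal H(T)$ be the set of $n\times n$ Hermitian matrices $A=(a_{ij})$ with graph $T$: for $i\ne j$, the entry $a_{ij}$ is nonzero exactly when $\{i,j\}$ is an edge, and the diagonal entries are arbitrary real numbers. The list of the multiplicities of the distinct eigenvalues of $A$ is its \emph{multiplicity list}. Let $U(A)$ be the number of simple eigenvalues of $A$, that is, the number of $1$'s in this list, and put
\[
U(T)=\min\{U(A):A\in\mathcal H(T)\}.
\]
Let $D_2(T)$ be the number of vertices of $T$ of degree $2$. The following conjecture is taken from \cite{QCD}: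
\[
U(T)\le 2+D_2(T)\qquad\text{for every tree } T .
\]
We prove it.

\paragraph{Why this is the bound to expect.}
Write $d_u$ for the degree of a vertex $u$, and $A(u)$ for the matrix $A$ with the row and column of $u$ deleted. The graph $T-u$ has $d_u$ components, and $A(u)$ is the direct sum of the corresponding $d_u$ blocks. If all these blocks have an eigenvalue $\lambda_u$ in common, then $A(u)$ has it with multiplicity at least $d_u$, and by interlacing $A$ has it with multiplicity at least $d_u-1$. We then say informally that $u$ \emph{owns} $\lambda_u$. So a vertex of degree $d$ is a natural source of \emph{one} eigenvalue of multiplicity $d-1$. Summed over all vertices (leaves contribute $0$) these multiplicities give, for $n\ge2$,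
\begin{equation}\label{eq:count}
\sum_{v\in V}(d_v-1)=2(n-1)-n=n-2 .
\end{equation}
If every non-leaf vertex could play this role at once, each with its own eigenvalue, exactly two eigenvalues would be left over. They would have to be the smallest and the largest: when $n\ge2$, these two are simple for every matrix $A\in\mathcal H(T)$, and they are never eigenvalues of a matrix $A(u)$ (Lemma~\ref{lem:PF} and the proof of Theorem~\ref{thm:sharp}(a)). The simple eigenvalues would then be these two and the eigenvalues $\lambda_u$ with $d_u=2$, which is $2+D_2(T)$ in total.

Two extreme cases agree with this. For a star with at least four vertices, take all leaves with diagonal entry $0$: the center produces the eigenvalue $0$ with multiplicity $n-2$, and two simple eigenvalues remain. For a path on $n\ge2$ vertices, an eigenvector that vanishes at an end vertex vanishes at the next vertex, hence everywhere; so all eigenvalues are simple, and $U(T)=n=2+D_2(T)$.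

The difficulty is that the requirements at different vertices involve the same matrix entries: a component of $T-u$ contains many other vertices $v$, each with requirements of its own. The point of the proof is that these requirements, suitably written, are \emph{independent} at a well-chosen matrix.

\paragraph{Results.}
Let $I\subseteq V$ be the set of non-leaf vertices, that is, of vertices of degree at least $2$. Let $m_M(\theta)$ denote the multiplicity of $\theta$ as an eigenvalue of $M$ ($0$ if it is not one), and $\lambda_{\min}(M),\lambda_{\max}(M)$ the extreme eigenvalues.

\begin{theorem}\label{thm:main}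
Let $n\ge2$. There are a real symmetric $A\in\mathcal H(T)$ and distinct real numbers $\lambda_u$ $(u\in I)$ such that $m_A(\lambda_u)=d_u-1$ for each $u\in I$, and the other two eigenvalues of $A$ are $\lambda_{\min}(A)$ and $\lambda_{\max}(A)$, both simple. Hence $U(T)\le 2+D_2(T)$.
\end{theorem}

For $n=1$ we have $U(T)=1\le 2$, so the conjecture holds for all trees.

\begin{theorem}\label{thm:lists}
Let $n\ge2$, and for every $v\in I$ let $d_v=g_{v,1}+\dots+g_{v,r_v}$ be a partition of $d_v$ into positive integers. Then some real symmetric $A\in\mathcal H(T)$ has the multiplicity list consisting of all numbers $g_{v,i}-1$ that are at least $1$, together with $\sum_{v\in I}(r_v-1)+2$ additional $1$'s.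
\end{theorem}

Theorem~\ref{thm:main} gives the list of the case $r_v=1$ for all $v$. The partitions $(m_v+1,1,\dots,1)$ show that for any integers $1\le m_v\le d_v-1$ the list consisting of the $m_v$ $(v\in I)$ and otherwise $1$'s occurs.

A \emph{caterpillar} is a tree with $n\ge 2$ whose non-leaf vertices induce a path (possibly empty or a single vertex).

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] If $n\ge2$ and $D_2(T)=0$, then $U(T)=2$.
\item[(b)] If $T$ is a caterpillar with $n\ge2$ and maximum degree at most $3$ (paths included), then $U(T)=2+D_2(T)$.
\item[(c)] Equality can fail: for the tree consisting of a center with three arms of length $2$, $U(T)\le 3<5=2+D_2(T)$.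
\end{enumerate}
In particular, the constant $2$ and the coefficient $1$ in the bound are best possible, for every value of $D_2$.
\end{theorem}

We do not determine all trees for which equality holds.

\section{Tools}

For $S\subseteq V$ let $A[S]$ be the principal submatrix on $S$; the empty matrix has no eigenvalues, and its determinant is $1$. For a vertex $u$ and a neighbor $w$ of $u$ (written $w\sim u$) let $B_{uw}$ be the component of $T-u$ that contains $w$. We call it the \emph{branch} at $u$ toward $w$. Thus
\begin{equation}\label{eq:split}
A(u)=\bigoplus_{w\sim u}A[B_{uw}] .
\end{equation}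

\paragraph{Interlacing.} If $\mu_1\le\dots\le\mu_n$ are the eigenvalues of a Hermitian matrix $M$ and $\nu_1\le\dots\le\nu_{n-1}$ those of $M(u)$, then $\mu_i\le\nu_i\le\mu_{i+1}$ for all $i$. In particular, if $\nu_{j+1}=\dots=\nu_{j+d}=\theta$, then $\mu_{j+2}=\dots=\mu_{j+d}=\theta$, so $m_M(\theta)\ge m_{M(u)}(\theta)-1$.

\begin{lemma}[Perron--Frobenius on a tree]\label{lem:PF}
Let $M$ be a real symmetric matrix whose graph is a tree and whose off-diagonal entries are nonnegative. Then
\begin{enumerate}
\item[(i)] $\lambda_{\max}(M)$ is simple, with an entrywise positive eigenvector;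
\item[(ii)] $\lambda_{\min}(M)$ is simple;
\item[(iii)] every eigenvalue $\theta$ of a proper principal submatrix of $M$ satisfies $\lambda_{\min}(M)<\theta<\lambda_{\max}(M)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For large $s$ the matrix $M+sI$ is nonnegative and irreducible, and (i) is the Perron--Frobenius theorem, applied to its largest eigenvalue. For the upper bound in (iii), let $z$ be a unit eigenvector of the submatrix for $\theta$, extended by $0$. Then $\theta=z^{T}Mz\le\lambda_{\max}(M)$. Equality would make $z$ an eigenvector of $M$ for $\lambda_{\max}(M)$, which is impossible, since by (i) such an eigenvector has no zero entry. Finally, a tree is bipartite. Changing the sign of the coordinates in one of the two classes turns $-M$ into a matrix that again satisfies the hypotheses, and (i) and the upper bound in (iii) for that matrix give (ii) and the lower bound.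
\end{proof}

\begin{lemma}\label{lem:simple}
Let $M$ be a real symmetric matrix and $w$ an index. If $\mu$ is an eigenvalue of $M$ but not of $M(w)$, then $\mu$ is a simple eigenvalue of $M$, and its eigenvector is nonzero at $w$.
\end{lemma}

\begin{proof}
An eigenvector of $M$ for $\mu$ that vanishes at $w$ restricts to an eigenvector of $M(w)$ for $\mu$, so there is none. An eigenspace of dimension at least $2$ would contain one.
\end{proof}

\section{The idea on six vertices}\label{sec:example}

The smallest tree in which two vertices compete for multiplicities larger than $1$ has two adjacent vertices $p,q$ of degree $3$; let $\ell_1,\ell_2$ be the leaves at $p$ and $m_1,m_2$ the leaves at $q$. We want the list $\{2,2,1,1\}$.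

Start with the star $T'$ that remains when $\ell_1,\ell_2$ are removed: center $q$, leaves $m_1,m_2,p$, all edge weights $1$, all diagonal entries $0$. Its spectrum is $0,0,\pm\sqrt3$, and $\lambda_q=0$ is the eigenvalue owned by $q$. Now add $\ell_1,\ell_2$, both with diagonal entry $\lambda_p$, a number still to be chosen but different from $0$ and $\pm\sqrt3$; join them to $p$ with weight $t=0$. This adds the eigenvalue $\lambda_p$ twice, so the list is already right; only the graph is wrong. We have to raise $t$ without letting the double eigenvalues split.

We therefore do not look at the double eigenvalues of $A$, but at the simple eigenvalues of the branches that force them. For $p$ to own $\lambda_p$, its three branches $\{\ell_1\}$, $\{\ell_2\}$, $\{q,m_1,m_2\}$ must share the eigenvalue $\lambda_p$. The matrix on $\{q,m_1,m_2\}$ has eigenvalues $0,\pm\sqrt2$; we choose the largest one, $\lambda_p=\sqrt2$. The branches at $q$ are $\{m_1\}$, $\{m_2\}$ and $\{p,\ell_1,\ell_2\}$, and they must share the eigenvalue $\lambda_q=0$. All these branch conditions hold at $t=0$. For $t>0$ only the last branch has changed, and its matrix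
\[
\begin{pmatrix} a_p&t&t\\ t&\sqrt2&0\\ t&0&\sqrt2\end{pmatrix},
\qquad\text{of determinant } 2a_p-2\sqrt2\,t^2,
\]
must keep the eigenvalue $\lambda_q=0$. This holds if we adjust $a_p$ to $\sqrt2\,t^2$. With $t=1$ and the vertices in the order $q,m_1,m_2,p,\ell_1,\ell_2$ we obtain
\[
A=\begin{pmatrix}
0&1&1&1&0&0\\
1&0&0&0&0&0\\
1&0&0&0&0&0\\
1&0&0&\sqrt2&1&1\\
0&0&0&1&\sqrt2&0\\
0&0&0&1&0&\sqrt2
\end{pmatrix}.
\]
Here $A(q)$ has the eigenvalue $0$ three times and $A(p)$ has $\sqrt2$ three times, so $A$ has $0$ and $\sqrt2$ at least twice each. From $\operatorname{tr}A=3\sqrt2$ and $\operatorname{tr}A^2=16$, the remaining two eigenvalues have sum $\sqrt2$ and sum of squares $12$. They are the roots $(\sqrt2\pm\sqrt{22})/2$ of $\mu^2-\sqrt2\,\mu-5$, and the list is $\{2,2,1,1\}$.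

In general, raising $t$ disturbs one branch at \emph{every} older non-leaf vertex, namely the branch that contains $p$, and the corrections interact. We do not compute them; the implicit function theorem provides them, if the branch conditions are independent at $t=0$. This independence is what we carry through an induction.

\section{Branch equations and good pairs}

Let $n\ge3$. Given edge weights $c\in\mathbb R^{E(T)}$ and a diagonal $a\in\mathbb R^V$, let $A=A(a,c)$ be the real symmetric matrix with diagonal $a$, entry $c_e$ at each edge $e$, and zeros elsewhere. Our unknowns are $x=(a,\lambda)\in\mathbb R^V\times\mathbb R^I$; the weights $c$ are parameters. For $u\in I$ and $w\sim u$ put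
\[
F_{uw}(x,c)=\det\bigl(\lambda_uI-A[B_{uw}]\bigr),
\]
and let $F$ be the vector of all these polynomials. Since leaves contribute $0$ to \eqref{eq:count}, there are $\sum_{u\in I}d_u=n-2+|I|$ equations $F_{uw}=0$ in $n+|I|$ unknowns, so independence is not excluded by the count.

\begin{definition}
A pair $(x,c)$ is \emph{good} for $T$ if
\begin{enumerate}
\item[(G1)] $c_e>0$ for every edge $e$, and the $\lambda_u$ $(u\in I)$ are pairwise distinct;
\item[(G2)] $F(x,c)=0$, that is, $\lambda_u$ is an eigenvalue of $A[B_{uw}]$ for all $u\in I$, $w\sim u$;
\item[(G3)] the Jacobian matrix $D_xF$ at $(x,c)$, whose rows are the gradients of the $F_{uw}$ with respect to $x=(a,\lambda)$, has linearly independent rows;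
\item[(G4)] for all $u\in I$, $w\sim u$, the number $\lambda_u$ is not an eigenvalue of $A[B_{uw}\setminus\{w\}]$.
\end{enumerate}
\end{definition}

Conditions (G1) and (G2) are what Theorem~\ref{thm:main} needs; (G3) makes the induction work and is used again for Theorem~\ref{thm:lists}; (G4) is used only for Theorem~\ref{thm:lists}. By Lemma~\ref{lem:simple}, (G2) and (G4) imply that $\lambda_u$ is a simple eigenvalue of $A[B_{uw}]$ with eigenvector nonzero at $w$.

\begin{lemma}\label{lem:goodspectrum}
If $(x,c)$ satisfies {\rm(G1)} and {\rm(G2)}, then $A=A(a,c)$ and the numbers $\lambda_u$ have the properties stated in Theorem~\ref{thm:main}.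
\end{lemma}

\begin{proof}
Since $c_e>0$, we have $A\in\mathcal H(T)$. By \eqref{eq:split} and (G2), $m_{A(u)}(\lambda_u)\ge d_u$, so $m_A(\lambda_u)\ge d_u-1$ by interlacing. Since $\lambda_u$ is an eigenvalue of the proper principal submatrix $A(u)$, Lemma~\ref{lem:PF}(iii) gives $\lambda_{\min}(A)<\lambda_u<\lambda_{\max}(A)$. The $\lambda_u$ are distinct, so by \eqref{eq:count} they account for at least $n-2$ of the $n$ eigenvalues, and the two extreme eigenvalues account for at least two more. Hence equality holds throughout.
\end{proof}

\begin{proposition}\label{prop:good}
Every tree with $n\ge3$ vertices has a good pair.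
\end{proposition}

\begin{proof}
We use induction on $n$.

\emph{Stars.} Let $v$ be the center. Take all $c_e=1$, $a=0$ and $\lambda_v=0$. Then $F_{vw}=\lambda_v-a_w$ for each leaf $w$. These functions vanish, and their gradients are independent, because $a_w$ occurs in $F_{vw}$ only. Condition (G4) is vacuous, as $B_{vw}\setminus\{w\}=\emptyset$.

\emph{Pruning.} Let $T$ not be a star, so a longest path of $T$ has at least $4$ vertices. Let $p$ and $q$ be its second and third vertices. All neighbors of $p$ other than $q$ are leaves, since otherwise there would be a longer path; and $q$ is not a leaf. Let $L\ne\emptyset$ be the set of leaves adjacent to $p$, and let $T'=T-L$. It contains the path from its second vertex on, so $T'$ has at least $3$ vertices. In $T'$ the vertex $p$ is a leaf with neighbor $q$. The set of non-leaf vertices of $T'$ is $I'=I\setminus\{p\}$, and each $u\in I'$ has the same neighbors in $T'$ as in $T$. Let $(x',c')$ with $x'=(a',\lambda')$ be a good pair for $T'$, let $A'$ be its matrix, and let $B'_{uw}$, $F'_{uw}$ be the branches and functions of $T'$.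

\emph{Choice of $\lambda_p$.} The new eigenvalue $\lambda_p$ must be an eigenvalue of the branch $B_{pq}=T'-p$; we also want it to be simple there and, for a reason that will appear below, to differ from all $\lambda'_u$. The largest eigenvalue does all this. Put
\[
\lambda_p^\circ=\lambda_{\max}(A'[T'-p]).
\]
Since $T'-p$ is a tree, Lemma~\ref{lem:PF} shows that $\lambda_p^\circ$ is simple and is not an eigenvalue of $A'[(T'-p)\setminus\{q\}]$. Moreover
\begin{equation}\label{eq:larger}
\lambda_p^\circ>\lambda'_u\qquad\text{for every }u\in I'.
\end{equation}
Indeed, $u$ has at least two neighbors in $T'$, so for some neighbor $w$ we have $p\notin B'_{uw}$. Then $B'_{uw}$ is a subset of $T'-p$ that omits $u$, hence a proper subset, and $\lambda'_u$ is an eigenvalue of $A'[B'_{uw}]$ by (G2) for $T'$. Now \eqref{eq:larger} follows from Lemma~\ref{lem:PF}(iii).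

\emph{The equations at weight zero.} Let $c(t)$ be given by $c_e=c'_e$ for $e\in E(T')$ and $c_{p\ell}=t$ for $\ell\in L$. We write the unknowns for $T$ as $x=\bigl((a_\ell)_{\ell\in L},\lambda_p,y\bigr)$, where $y$ consists of the unknowns $a_v$ $(v\in V\setminus L)$ and $\lambda_u$ $(u\in I')$ for $T'$. Let $x^\circ$ be the point with $a_\ell=\lambda_p=\lambda_p^\circ$ for all $\ell\in L$ and with $y=x'$. At $t=0$ the following identities hold for all $x$, where $F'_{uw}$ stands for $F'_{uw}(y,c')$:
\begin{itemize}
\item $F_{p\ell}=\lambda_p-a_\ell$ for $\ell\in L$;
\item $F_{pq}=\det(\lambda_pI-A[T'-p])$;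
\item $F_{uw}=F'_{uw}$ for $u\in I'$, $w\sim u$ with $p\notin B'_{uw}$, since then $B_{uw}=B'_{uw}$;
\item $F_{uw}=F'_{uw}\cdot\prod_{\ell\in L}(\lambda_u-a_\ell)$ for $u\in I'$, $w\sim u$ with $p\in B'_{uw}$, since then $B_{uw}=B'_{uw}\cup L$ and, at $t=0$, $A[B_{uw}]$ is the direct sum of $A[B'_{uw}]$ and the $1\times1$ blocks $a_\ell$.
\end{itemize}
All these functions vanish at $x^\circ$.

\emph{Independence at weight zero.} Since $F'_{uw}=0$ at $x^\circ$, the product rule shows that the gradient of $F_{uw}$ $(u\in I')$ at $x^\circ$ is a multiple of the gradient of $F'_{uw}$, with factor $1$ or $(\lambda'_u-\lambda_p^\circ)^{|L|}$. By \eqref{eq:larger} this factor is nonzero. (Had we chosen $\lambda_p=\lambda'_u$ for some $u$, the row of the disturbed branch at $u$ would be zero.) With rows ordered as $(F_{p\ell})_{\ell\in L}$, $F_{pq}$, $(F_{uw})_{u\in I',\,w\sim u}$ and columns as $(a_\ell)_{\ell\in L}$, $\lambda_p$, $y$, the Jacobian at $(x^\circ,t=0)$ is therefore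
\[
\begin{pmatrix}
-I_{|L|}&\mathbf 1&0\\
0&\kappa&*\\
0&0&\Delta\, D_yF'(x',c')
\end{pmatrix},
\]
where $I_{|L|}$ is an identity matrix, $\mathbf 1$ is the all-ones column, $\Delta$ is an invertible diagonal matrix, and $\kappa$ is the derivative at $\lambda_p^\circ$ of the characteristic polynomial of $A'[T'-p]$. As $\lambda_p^\circ$ is a simple root, $\kappa\ne0$. By (G3) for $T'$ the rows of $D_yF'(x',c')$ are independent. So each diagonal block has independent rows, and hence so does the whole matrix.

\emph{Making the weight positive.} Choose coordinates of $x$ whose columns form an invertible square submatrix of this Jacobian, and keep the other coordinates of $x$ fixed. The implicit function theorem yields a continuous curve $x(t)$, for $|t|$ small, with $x(0)=x^\circ$ and $F(x(t),c(t))=0$. For small $t>0$ the pair $(x(t),c(t))$ is good for $T$: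
\begin{itemize}
\item (G1): the weights $c'_e$ and $t$ are positive. By (G1) for $T'$ and \eqref{eq:larger} the $\lambda$'s are distinct at $t=0$, hence for small $t$.
\item (G2) holds by construction.
\item (G3) holds at $t=0$, hence for small $t$ by continuity.
\item (G4) says that finitely many determinants $\det(\lambda_uI-A[B_{uw}\setminus\{w\}])$ are nonzero, so by continuity it suffices to check it at $t=0$. For $B_{p\ell}=\{\ell\}$ it is vacuous, and for $B_{pq}$ it was noted when $\lambda_p^\circ$ was chosen. For $u\in I'$ with $p\notin B'_{uw}$ it is (G4) for $T'$. For $u\in I'$ with $p\in B'_{uw}$, the matrix $A[B_{uw}\setminus\{w\}]$ at $t=0$ is $A'[B'_{uw}\setminus\{w\}]\oplus\lambda_p^\circ I_{|L|}$; the first summand does not have the eigenvalue $\lambda'_u$ by (G4) for $T'$, the second does not by \eqref{eq:larger}.\qedhere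
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $n=2$, then $I=\emptyset$, and the matrix with zero diagonal and edge weight $1$ has the two simple eigenvalues $\pm1$. If $n\ge3$, combine Proposition~\ref{prop:good} with Lemma~\ref{lem:goodspectrum}. The eigenvalue $\lambda_u$ is simple exactly when $d_u=2$, so $U(A)=2+D_2(T)$ and $U(T)\le2+D_2(T)$.
\end{proof}

\section{Splitting the eigenvalues}

Independence gives more than existence: near a good pair the branch eigenvalues can be moved independently of each other. If the $d_u$ coinciding branch eigenvalues at $u$ are separated into groups, the eigenvalue $\lambda_u$ of $A$ breaks up accordingly. To read off exact multiplicities we need to know that a group of size $g$ leaves exactly $g-1$ eigenvalues in $A$; this is where (G4) enters.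

\begin{lemma}\label{lem:group}
Let $A\in\mathcal H(T)$ be real symmetric, let $u\in V$ and $\theta\in\mathbb R$, and let $W$ be the set of neighbors $w$ of $u$ such that $\theta$ is an eigenvalue of $A[B_{uw}]$. Suppose that $W\neq\emptyset$ and that $\theta$ is not an eigenvalue of $A[B_{uw}\setminus\{w\}]$ for any $w\in W$. Then $m_A(\theta)=|W|-1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:simple}, for $w\in W$ the eigenvalue $\theta$ of $A[B_{uw}]$ is simple with an eigenvector $y$ such that $y_w\ne0$. Let $Az=\theta z$ and fix $w\in W$. Write $z_B$ for the restriction of $z$ to $B_{uw}$ and $e_w$ for the coordinate vector at $w$. The rows of $B_{uw}$ read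
\[
(A[B_{uw}]-\theta I)z_B=-a_{wu}z_u\,e_w ,
\]
because $w$ is the only neighbor of $u$ in $B_{uw}$. The inner product with $y$ gives $0=-a_{wu}z_uy_w$, so $z_u=0$. Hence the $\theta$-eigenspace of $A$ consists of the vectors $z$ with $z_u=0$ whose restriction to $V\setminus\{u\}$ lies in the kernel of $A(u)-\theta I$ and which satisfy the row of $u$, namely $\sum_{v\sim u}a_{uv}z_v=0$. By \eqref{eq:split} this kernel has dimension $|W|$. The linear condition is nontrivial on it: the vector $y$, extended by $0$, lies in the kernel and gives the value $a_{uw}y_w\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lists}]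
For $n=2$ the list is $\{1,1\}$, which occurs by Theorem~\ref{thm:main}. Let $n\ge3$, let $(x^\circ,c)$ with $x^\circ=(a^\circ,\lambda^\circ)$ be a good pair, and let $A^\circ$ be its matrix. We keep $c$ fixed and vary $x=(a,\lambda)$ near $x^\circ$, writing $A=A(a,c)$; always $A\in\mathcal H(T)$.

\emph{Branch eigenvalues as coordinates.} As $\lambda_u^\circ$ is a simple root of the characteristic polynomial of $A^\circ[B_{uw}]$, the matrix $A[B_{uw}]$ has for $x$ near $x^\circ$ exactly one eigenvalue $\theta_{uw}(x)$ near $\lambda_u^\circ$; it is simple and depends smoothly on $x$. Put $G_{uw}=\lambda_u-\theta_{uw}$. Dividing the characteristic polynomial of $A[B_{uw}]$ by its linear factor $s-\theta_{uw}$ leaves a polynomial in $s$ with coefficients smooth in $x$; evaluating at $s=\lambda_u$ we get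
\[
F_{uw}=G_{uw}h_{uw}
\]
with $h_{uw}$ smooth, and $h_{uw}(x^\circ)\ne0$ by simplicity. Since $G_{uw}(x^\circ)=0$, the gradients at $x^\circ$ satisfy $\nabla F_{uw}=h_{uw}\nabla G_{uw}$. By (G3) the gradients of the $G_{uw}$ are independent at $x^\circ$, so $G=(G_{uw})$ is a submersion there: every sufficiently small vector $\eta=(\eta_{uw})$ equals $G(x)$ for some $x$, which can be chosen so that $x\to x^\circ$ as $\eta\to0$.

\emph{Choice of $x$.} For each $u\in I$ split the neighbors of $u$ into groups of sizes $g_{u,1},\dots,g_{u,r_u}$. Choose a small $\eta$ such that $\eta_{uw}$ is constant for $w$ in a group and takes different values on different groups at the same $u$. Let $x$ be a corresponding point near $x^\circ$, and $A$ its matrix. Then $\theta_{uw}=\lambda_u-\eta_{uw}$, so at each $u$ the branch eigenvalues coincide exactly within the groups.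

\emph{Localization.} By Lemma~\ref{lem:goodspectrum} the distinct eigenvalues of $A^\circ$ are the $\lambda_u^\circ$, with multiplicities $d_u-1$, and the two simple extreme ones. Choose disjoint neighborhoods of these numbers. For $\eta$ small enough, $A$ has exactly $d_u-1$ eigenvalues (with multiplicity) in the neighborhood of $\lambda_u^\circ$ and one in each of the other two; these are $\sum_{u\in I}(d_u-1)+2=n$ eigenvalues, hence all. The last two are simple. It remains to determine, for each $u$, the multiplicities near $\lambda_u^\circ$.

Fix $u$ and put $d=d_u$, $r=r_u$. By \eqref{eq:split} and simplicity in the branches, $\lambda_u^\circ$ has multiplicity exactly $d$ in $A^\circ(u)$; let it occupy the positions $j+1,\dots,j+d$ in increasing order. By interlacing it occupies the positions $j+2,\dots,j+d$ in $A^\circ$, and no others, since $m_{A^\circ}(\lambda_u^\circ)=d-1$. For $\eta$ small the eigenvalues of $A(u)$ in positions $j+1,\dots,j+d$ are the numbers $\theta_{uw}$ $(w\sim u)$, which we order as $\theta_{(1)}\le\dots\le\theta_{(d)}$. The eigenvalues of $A$ near $\lambda_u^\circ$, still in positions $j+2,\dots,j+d$, are numbers $\alpha_1\le\dots\le\alpha_{d-1}$,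 and interlacing says
\[
\theta_{(i)}\le\alpha_i\le\theta_{(i+1)}\qquad(1\le i\le d-1).
\]

\emph{Multiplicities.} Let $\theta$ be the common value of the $\theta_{uw}$ over a group of size $g$. No other branch at $u$ has the eigenvalue $\theta$, because its only eigenvalue near $\lambda_u^\circ$ is a different number. By (G4) and continuity, $\theta$ is not an eigenvalue of $A[B_{uw}\setminus\{w\}]$ for $w$ in the group. So Lemma~\ref{lem:group} gives $m_A(\theta)=g-1$.

On the other hand, within the group $g-1$ of the intervals $[\theta_{(i)},\theta_{(i+1)}]$ are single points, and this already accounts for $g-1$ of the $\alpha_i$ being equal to $\theta$. The groups together account in this way for $d-r$ of the $\alpha_i$. Each of the remaining $r-1$ lies between two consecutive group values, one in each gap, and it cannot equal either of them, since those multiplicities are exhausted. So it lies strictly between them and is simple. Thus $u$ contributes the numbers $g_{u,i}-1$ that are at least $1$, and $r_u-1$ further $1$'s. Together with the two extreme eigenvalues this is the asserted list.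
\end{proof}

\section{Equality and strict inequality}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\textbf{(a)} Let $n\ge2$ and let $A\in\mathcal H(T)$ be any Hermitian matrix. Root $T$ at a vertex and choose unimodular numbers $\varepsilon_v$, moving away from the root, such that $\overline{\varepsilon_v}\,a_{vw}\varepsilon_w>0$ whenever $w$ is a child of $v$; as $T$ has no cycles, no choice conflicts with an earlier one. With $D=\operatorname{diag}(\varepsilon_v)$, the matrix $D^*AD$ is real symmetric with graph $T$ and nonnegative off-diagonal entries. It has the same spectrum as $A$, and so have corresponding principal submatrices. By Lemma~\ref{lem:PF}, $\lambda_{\min}(A)$ and $\lambda_{\max}(A)$ are simple, and they are different since $n\ge2$. So $U(T)\ge2$. If $D_2(T)=0$, Theorem~\ref{thm:main} gives equality.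

\textbf{(b)} We first show that if $T$ contains a path $x_0,\dots,x_{\delta-1}$ on $\delta$ vertices, then
\begin{equation}\label{eq:lower}
U(T)\ge 2\delta-n .
\end{equation}
Let $A\in\mathcal H(T)$. Since $x_k$ is at distance $k$ from $x_0$ in the tree $T$, the entry of $A^i$ at $(x_0,x_k)$ is $0$ for $i<k$, and for $i=k$ it is the product of the entries of $A$ along the path, which is nonzero. Hence a polynomial in $A$ of degree exactly $k\le\delta-1$ has a nonzero entry at $(x_0,x_k)$, and no nonzero polynomial of degree at most $\delta-1$ annihilates $A$. As $A$ is diagonalizable, it has $r\ge\delta$ distinct eigenvalues. All but $U(A)$ of them have multiplicity at least $2$, so $n\ge U(A)+2(r-U(A))$, that is, $U(A)\ge2r-n\ge2\delta-n$.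

For $n=2$ we have $U(T)=2$ by (a). Let $T$ be a caterpillar with $n\ge3$ and maximum degree at most $3$, and let $h$ be the number of vertices of degree $3$. The $D_2(T)+h$ non-leaf vertices form a path. If there is only one of them, it has at least two leaf neighbors. Otherwise each end of the path has a leaf neighbor, since its degree is at least $2$ and only one of its neighbors is not a leaf. So the path extends at both ends to a path on $\delta=2+D_2(T)+h$ vertices. By \eqref{eq:count}, $n-2=D_2(T)+2h$. Hence $2\delta-n=2+D_2(T)$, and \eqref{eq:lower} together with Theorem~\ref{thm:main} gives $U(T)=2+D_2(T)$.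

\textbf{(c)} Here $n=7$, and the three vertices adjacent to the center are of degree $2$, while no other vertex is; so $2+D_2(T)=5$. Let $A$ be the adjacency matrix ($0$ on the diagonal, $1$ at the edges). On an arm, write the values of a vector as (inner, outer). If the center has value $0$ and the $i$th arm has values $s_i(1,\pm1)$ with $s_1+s_2+s_3=0$, we obtain eigenvectors for $\pm1$; so $m_A(1)\ge 2$ and $m_A(-1)\ge2$. Vectors that have value $z$ at the center and $(\xi,\zeta)$ on every arm are eigenvectors for $\mu$ when $\mu z=3\xi$, $\mu\xi=z+\zeta$, $\mu\zeta=\xi$. The triples $(z,\xi,\zeta)=(3,2,1)$, $(1,0,-1)$, $(3,-2,1)$ are solutions for $\mu=2,0,-2$. As $2+2+3=7$, the spectrum of $A$ is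
\[
-2,\;-1,\;-1,\;0,\;1,\;1,\;2,
\]
and $U(T)\le U(A)=3<5$.

\textbf{Best possible constants.} For every $k\ge0$ the path on $k+2$ vertices has $D_2=k$, and by (b) it has $U=2+k$.
\end{proof}

\begin{remark}
The example in (c) shows what Theorem~\ref{thm:main} leaves unused. There each non-leaf vertex owns one eigenvalue, and the three vertices of degree $2$ own simple ones. Here the three branches at the center have \emph{two} eigenvalues in common, so the center owns two eigenvalues of multiplicity $2$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{QCD} \emph{Questions, conjectures, and data about multiplicity lists for trees}, \texttt{https://core.ac.uk/download/235402299.pdf}.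
\end{thebibliography}

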